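\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture (Ruozzi)}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Forms of $\mu_2^3$, the Fano plane, and a counterexample to Ruozzi's conjecture on essential dimension}


\begin{abstract}
Ruozzi's conjecture predicts that the essential dimension of a group $G$ of multiplicative type equals the minimum of $\operatorname{rank}(A)-\dim(G)$ over all permutation representations $A\to\widehat G$ of its character module. We disprove it. If $G$ is a form of $\mu_2^3$ whose Galois image in $GL_3(\mathbb F_2)$ has order divisible by $7$, the predicted value is $6$, but $\operatorname{ed}(G)\le 5$. For the powers $G^r$ the predicted value is $6r$ while $3r\le\operatorname{ed}(G^r)\le 5r$, so the discrepancy is unbounded. The proof parametrizes $G$-torsors by functions on the seven lines of the Fano plane and finds rational points on an associated cubic hypersurface.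
\end{abstract}

\section{The conjecture and the result}

\subsection*{Essential dimension and permutation representations}

Let $F$ be a field of arbitrary characteristic with separable closure $F_s$ and absolute Galois group $\mathrm{Gal}_F$. A group $G$ of multiplicative type over $F$ is determined by its character module $\widehat G$, a finitely generated abelian group with a continuous action of $\mathrm{Gal}_F$. The correspondence $G\mapsto\widehat G$ is contravariant and exact, closed embeddings correspond to surjections, and $\dim G=\operatorname{rank}\widehat G$. The action factors through $\Gamma=\mathrm{Gal}(L/F)$ for a finite Galois extension $L/F$, and then $G$ is split over $L$.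

Torsors are taken in the fppf topology, and $H^1(K,G)$ denotes the group of isomorphism classes of $G$-torsors over a field $K\supset F$. A class $\xi\in H^1(K,G)$ \emph{descends} to a field $K_0$ with $F\subset K_0\subset K$ if it lies in the image of $H^1(K_0,G)$. The \emph{essential dimension} $\operatorname{ed}(G)$ is the least $d$ such that every $\xi\in H^1(K,G)$, for every $K/F$, descends to some $K_0$ with $\operatorname{trdeg}_F K_0\le d$. It counts the independent parameters needed to write down an arbitrary $G$-torsor.

A \emph{lattice} is a Galois module that is free of finite rank as an abelian group. A \emph{permutation module} is a lattice with a $\mathbb Z$-basis permuted by the group, so it has the form $\mathbb Z[X]$ for a finite Galois set $X$. The torus $T$ with $\widehat T=\mathbb Z[X]$ is called \emph{quasisplit}. Explicitly,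
\[
T(K)=\{\text{$\mathrm{Gal}_K$-equivariant maps } x:X\to K_s^\times\}=(E\otimes_FK)^\times,
\]
where $E$ is the \'etale $F$-algebra of $\mathrm{Gal}_F$-equivariant maps $X\to F_s$. Here and below we choose $F_s\subset K_s$, so that $\mathrm{Gal}_K$ acts on every $\mathrm{Gal}_F$-set. By Hilbert's Theorem 90 (for the factors of $E\otimes_FK$), $H^1(K,T)=1$.

A surjection $A\to B$ of Galois modules is a \emph{permutation representation} of $B$ if $A$ is a lattice and the map factors through a permutation module. The interest of this notion is the following upper bound, recalled in \cite{survey}.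

\begin{lemma}\label{lem:upper}
If $A\to\widehat G$ is a permutation representation, then $\operatorname{ed}(G)\le\operatorname{rank}(A)-\dim(G)$.
\end{lemma}

\begin{proof}
Let $R$ be the torus with $\widehat R=A$, so $G\subset R$, and let $S=R/G$. Its character module is the lattice $\ker(A\to\widehat G)$, so $S$ is a torus of dimension $\operatorname{rank}(A)-\dim(G)$. A factorization $A\to\mathbb Z[X]\to\widehat G$ gives a factorization $G\to T\to R$ with $T$ quasisplit, so the map $H^1(K,G)\to H^1(K,R)$ factors through $H^1(K,T)=1$. The exact sequence $S(K)\to H^1(K,G)\to H^1(K,R)$ then shows that $S(K)\to H^1(K,G)$ is surjective. Let $\xi\in H^1(K,G)$ be the image of $s\in S(K)$. The point $s$ is already defined over the residue field $K_0\subset K$ of its image in $S$, so $\xi$ descends to $K_0$, and $\operatorname{trdeg}_FK_0\le\dim S$.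
\end{proof}

Write
\[
v(G)=\min\bigl(\operatorname{rank}(A)-\dim(G)\bigr),
\]
the minimum over all permutation representations $A\to\widehat G$. Here $A$ may carry an action of any finite quotient of $\mathrm{Gal}_F$ through which $\mathrm{Gal}_F\to\Gamma$ factors. For the groups in Theorem~\ref{thm:main} the value does not change if only $\Gamma$-modules are allowed, because the minimum is attained there. The following conjecture is recorded in \cite{survey}.

\begin{conjecture}
For every group $G$ of multiplicative type, $\operatorname{ed}(G)=v(G)$.
\end{conjecture}

\subsection*{Where to look for a counterexample}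

The conjecture says that the only way to save parameters is linear: choose a better lattice. For $\mu_2^n$ with trivial Galois action it is correct. Indeed $\mathbb Z^n\to\mathbb F_2^n$ gives $v(\mu_2^n)\le n$, and $\operatorname{ed}(\mu_2^n)\ge n$ by Proposition~\ref{prop:lower} below.

Consider next forms of $\mu_2^n$, that is, $\widehat G=\mathbb F_2^n$ with Galois acting through $GL_n(\mathbb F_2)$. For $n=2$ and an image of order $3$ the conjecture still holds. If $X$ is the set of the three nonzero vectors of $\mathbb F_2^2$, the sublattice of $\mathbb Z[X]$ of coefficient sum $0$ has rank $2$ and maps onto $\mathbb F_2^2$ by $p-q\mapsto p+q$. So $v(G)\le2$, and again $\operatorname{ed}(G)\ge2$ by Proposition~\ref{prop:lower}.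

For $n=3$ and an image containing an element of order $7$ there is room for failure. On a lattice mapping onto $\mathbb F_2^3$, a suitable lift $\gamma$ of that element must have a primitive seventh root of unity as an eigenvalue, and over $\mathbb Z$ these eigenvalues come in sixes: $\Phi_7$ is irreducible of degree $6$. Modulo $2$, however, $\Phi_7$ splits into two cubics, and $\mathbb F_2^3$ uses only one of them. So $v$ is forced up to $6$ for a reason that is invisible to the $2$-torsion group $G$. (For $n=2$ nothing of the kind happens, since $\Phi_3$ is irreducible mod $2$.) We show that $\operatorname{ed}(G)$ is indeed smaller.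

\begin{theorem}\label{thm:main}
Let $V=\mathbb F_2^3$, let $\rho:\mathrm{Gal}_F\to GL(V)$ be a continuous homomorphism with image $\Gamma$, and let $G$ be the group of multiplicative type with $\widehat G=V$ (a form of $\mu_2^3$). If $7$ divides $|\Gamma|$, then for every $r\ge1$
\[
3r\le\operatorname{ed}(G^r)\le5r<6r=v(G^r).
\]
In particular $\operatorname{ed}(G)\le5<6=v(G)$, so Ruozzi's conjecture is false.
\end{theorem}

Thus $v(G^r)-\operatorname{ed}(G^r)\ge r$ is unbounded, and $v(G^r)/\operatorname{ed}(G^r)\ge6/5$. We do not determine which of $3,4,5$ is $\operatorname{ed}(G)$.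

Such groups exist over every field $F$ with a cyclic extension $L/F$ of degree $7$: let a generator of $\mathrm{Gal}(L/F)$ act on $\mathbb F_2[X]/(X^3+X+1)=\mathbb F_8$ as multiplication by $X$, which has order $7$. Every finite field has such an extension, and so does $\mathbb Q$, inside $\mathbb Q(\zeta_{29})$.

\subsection*{Notation}

From now on $V$, $\rho$, $\Gamma$, $G$ are as in Theorem~\ref{thm:main}, except that $7\mid|\Gamma|$ is assumed only where stated. $L/F$ is the Galois extension with group $\Gamma$ cut out by $\rho$. For $K/F$ let $\Gamma_K\subset\Gamma$ be the image of $\mathrm{Gal}_K$. We write $P=V\setminus\{0\}$ for the set of seven \emph{points} and $\Lambda$ for the set of seven \emph{lines}, the triples $\{p,q,p+q\}\subset P$ with $p\ne q$. This is the Fano plane (Figure~\ref{fig:fano}): each line has three points, each point is on three lines, and two distinct lines meet in exactly one point. The union of a line with $\{0\}$ is a two-dimensional subspace of $V$.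

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\coordinate (a) at (90:2); \coordinate (b) at (210:2); \coordinate (c) at (330:2);
\coordinate (d) at (150:1); \coordinate (e) at (270:1); \coordinate (f) at (30:1); \coordinate (o) at (0,0);
\draw (a)--(b)--(c)--cycle;
\draw (a)--(e); \draw (b)--(f); \draw (c)--(d);
\draw (0,0) circle (1);
\foreach \n in {a,b,c,d,e,f,o} \fill (\n) circle (2pt);
\node[above] at (a) {$p_0$}; \node[below left] at (b) {$p_1$}; \node[below right] at (c) {$p_2$};
\node[left] at (150:1.08) {$p_3$}; \node[below] at (270:1.05) {$p_4$}; \node[right] at (30:1.08) {$p_6$};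
\node at (60:0.45) {$p_5$};
\end{tikzpicture}
\caption{The Fano plane: the seven nonzero vectors of $\mathbb F_2^3$, with three distinct ones collinear when their sum is $0$. In the labeling shown the lines are $\{p_i,p_{i+1},p_{i+3}\}$, indices modulo $7$ (the circle is $\{p_3,p_4,p_6\}$), so $p_i\mapsto p_{i+1}$ is a symmetry of order $7$.}
\label{fig:fano}
\end{figure}

\section{Permutation representations of $V$}

The first part of the next proposition is the equality $v(G^r)=6r$ of the theorem. The second part says that the hypothesis $7\mid|\Gamma|$ cannot be dropped from the first. It is also needed in its own right, because bounding $\operatorname{ed}(G)$ means treating all $K/F$, including those for which $\Gamma_K$ is small.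

\begin{proposition}\label{prop:v}
\begin{enumerate}
\item[(a)] If $7\mid|\Gamma|$, then $v(G^r)=6r$ for every $r\ge1$.
\item[(b)] If $7\nmid|\Gamma|$, then $v(G)\le5$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) \emph{Upper bound.} Let $A_0\subset\mathbb Z[P]$ be the sublattice of elements with coefficient sum $0$. It has rank $6$. The map $\mathbb Z[P]\to V$, $p\mapsto p$, sends $p-q$ to $p+q$, and every nonzero vector $e$ is of this form: take a point $p\ne e$ and $q=p+e$. So $A_0\to V$ is a permutation representation, factoring through $\mathbb Z[P]$. Its $r$-th power is a permutation representation of $V^r=\widehat{G^r}$ of rank $6r$.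

\emph{Lower bound.} Let $A\to V^r$ be any surjection from a lattice, equivariant for a finite group $\Gamma'$ acting on $V$ through a surjection $\Gamma'\to\Gamma$. Choose $g\in\Gamma'$ mapping to an element of order $7$, write its order as $7^km$ with $7\nmid m$, and put $\gamma=g^m$. Then $\gamma$ has order $7^k$ and still acts on $V$ with order $7$.

Over $\mathbb F_2$ we have
\[
X^7-1=(X-1)(X^3+X+1)(X^3+X^2+1),\qquad \Phi_7\equiv(X^3+X+1)(X^3+X^2+1),
\]
with distinct irreducible factors. Since $\gamma^7=1$ on $V$, $\gamma$ acts nontrivially on $V$, and $\dim V=3$, its characteristic polynomial $f$ on $V$ is one of the two cubics. On $A$, where $\gamma^{7^k}=1$, its characteristic polynomial is $\prod_{i\le k}\Phi_{7^i}^{l_i}$ for some $l_i\ge0$. The polynomial $X^{7^k}-1=\prod_{i\le k}\Phi_{7^i}$ is separable mod $2$, so for $i\ne1$ the reduction of $\Phi_{7^i}$ is prime to that of $\Phi_7$, hence to $f$. Therefore $f$ has multiplicity exactly $l_1$ in the characteristic polynomial of $\gamma$ on $A/2A$. As $A/2A$ maps onto $V^r$, the polynomial $f^r$ divides the latter. So $l_1\ge r$ and $\operatorname{rank}A\ge6l_1\ge6r$. Since $\dim G^r=0$,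 this gives $v(G^r)\ge6r$.

(b) As $|GL_3(\mathbb F_2)|=168=7\cdot24$, the order of $\Gamma$ divides $24$. We claim that $\Gamma$ fixes a point or stabilizes a line. Suppose no point is fixed. The orbit sizes on $P$ divide $24$ and are at most $7$, so they lie in $\{2,3,4,6\}$. An orbit $\{p,q\}$ of size $2$ would give a fixed point $p+q$. So the sizes lie in $\{3,4,6\}$ and add up to $7$, which leaves only $3+4$. The sum of the three vectors in the orbit of size $3$ is fixed by $\Gamma$, hence is $0$, and the orbit is a line.

\emph{$\Gamma$ stabilizes a line.} Let $U\subset V$ be the corresponding plane. The set $V\setminus U$ has four elements and is permuted by $\Gamma$. It generates $V$, because $u=e+(e+u)$ for $u\in U$ and $e\notin U$. So $\mathbb Z[V\setminus U]\to V$, $e\mapsto e$, is a permutation representation of rank $4$.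

\emph{$\Gamma$ fixes a point $p$.} Let $A\subset\mathbb Z[P\setminus\{p\}]$ be the sublattice of coefficient sum $0$, of rank $5$, mapped to $V$ by $e\mapsto e$. Its image contains $e+(e+p)=p$ for any $e\in P\setminus\{p\}$. Modulo $p$, it contains the sums of any two distinct nonzero elements of $V/\langle p\rangle\cong\mathbb F_2^2$, that is, all nonzero elements. So $A\to V$ is onto, and it is a permutation representation of rank $5$.
\end{proof}

The lower bound in (a) did not use that $A\to V^r$ factors through a permutation module: \emph{no} lattice of smaller rank maps equivariantly onto $V^r$. To do better than $6$ one has to leave the linear world of lattices.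

\section{Torsors as functions on lines}

We need a description of $H^1(K,G)$ concrete enough to manipulate. The lines are the relations $p+q+(p+q)=0$ among the generators $p\in P$ of $V$. This suggests the homomorphism
\[
\varphi:\mathbb Z[\Lambda]\to\mathbb Z[P],\qquad \ell\mapsto\sum_{p\in\ell}p .
\]
Its cokernel turns out to be $V$ up to a direct factor of order $3$, which does no harm since $G$ is killed by $2$.

Let $H$ and $H'$ be the quasisplit tori with $\widehat H=\mathbb Z[P]$ and $\widehat{H'}=\mathbb Z[\Lambda]$. Elements of $H(K)$ are $\mathrm{Gal}_K$-equivariant maps $x:P\to K_s^\times$, elements of $H'(K)$ are equivariant maps $a:\Lambda\to K_s^\times$, and the dual homomorphism $\varphi^*:H\to H'$ is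
\[
(\varphi^*x)(\ell)=\prod_{p\in\ell}x(p).
\]
Both $H(K)$ and $H'(K)$ contain the constant maps with value in $K^\times$.

\begin{lemma}\label{lem:theta}
There are surjective homomorphisms $\theta_K:H'(K)\to H^1(K,G)$, natural in the field $K\supset F$, which are trivial on $\varphi^*H(K)$ and on the constant maps.
\end{lemma}

\begin{proof}
Let $B$ be the $7\times7$ incidence matrix of $\varphi$, with rows indexed by lines and columns by points. A line shares three points with itself and one point with any other line, so $BB^T=2I+J$ with $J$ the all-ones matrix. The eigenvalues of $2I+J$ are $2$ (six times) and $9$, whence $\det(B)^2=2^6\cdot9=24^2$. So $\varphi$ is injective and $N=\operatorname{coker}\varphi$ has order $24$. The map $\mathbb Z[P]\to V$, $p\mapsto p$, kills the image of $\varphi$ and induces a surjection $N\to V$ with kernel of order $3$. Writing $N=N_2\oplus N_3$ for the primary decomposition, which is Galois stable, we get $N_2\cong V$ and $|N_3|=3$.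

Dually, $D=\ker\varphi^*$ is $D_2\times D_3$ with $\widehat{D_i}=N_i$, so $D_2\cong G$, and $1\to D\to H\to H'\to1$ is exact. Since $H^1(K,H)=1$, the cohomology sequence gives $H^1(K,D)=H'(K)/\varphi^*H(K)$. Let $\theta_K$ be the composite $H'(K)\to H^1(K,D)\to H^1(K,D_2)=H^1(K,G)$, where the second map is projection to a direct factor. It is surjective, natural, and trivial on $\varphi^*H(K)$.

Let $\lambda\in K^\times\subset H'(K)$ be a constant. Lines have three points, so $\lambda^3=\varphi^*(\lambda)$ and $\theta_K(\lambda)^3=1$. But $G$, hence $H^1(K,G)$, is killed by $2$. So $\theta_K(\lambda)=1$.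
\end{proof}

A torsor is thus given by a function $a$ on the seven lines, and we may change $a$ by constants and by $\varphi^*(x)$. The constants alone put $a$ in a projective space of dimension $6$, which gives $\operatorname{ed}(G)\le6$ once more. To save one more parameter we use the freedom $x$ to put $a$ into a hyperplane defined over $F$, independently of $K$. The natural choice is the hyperplane $\sum_\ell a(\ell)=0$. So, given $a$, we want $x\in H(K)$ with
\begin{equation}\label{eq:T}
T(x):=\sum_{\ell\in\Lambda}a(\ell)\prod_{p\in\ell}x(p)=0 .
\end{equation}
This is a cubic equation for $x$, and everything depends on solving it over $K$ itself.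

\section{The cyclic case by hand}

This section explains the idea in the simplest case; the complete proof is in the next section.

Suppose $\Gamma_K$ is cyclic of order $7$ with generator $\sigma$, and let $M/K$ be the corresponding cyclic extension. The characteristic polynomial of $\sigma$ on $V$ is one of the two cubics above. Inversion exchanges their roots, so after replacing $\sigma$ by $\sigma^{-1}$ if necessary we have $\sigma^3=\sigma+1$ on $V$. Fix a point $p_0$ and put $p_i=\sigma^ip_0$, with $i$ modulo $7$. Then $p_i+p_{i+1}+p_{i+3}=0$, so the lines are
\[
\ell_i=\{p_i,p_{i+1},p_{i+3}\}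
\]
as in Figure~\ref{fig:fano}. An equivariant map $x$ on $P$ is determined by $x(p_0)\in M$, since $x(p_i)=\sigma^ix(p_0)$. Denote this element again by $x$, and likewise write $a\in M^\times$ for $a(\ell_0)$. Equation \eqref{eq:T} becomes
\[
\operatorname{Tr}_{M/K}\bigl(a\cdot x\,\sigma(x)\,\sigma^3(x)\bigr)=0,\qquad x\in M^\times .
\]

Here is the plan. The equation defines a cubic hypersurface in the projective space $\mathbb P^6$ of the $K$-vector space $M$. A rational curve of degree $3$ not contained in it meets it in $9$ points, counted with multiplicity. If we can arrange that seven of them form an orbit of conjugate points known in advance, two remain. In general those two span a line defined over $K$. If this line is not contained in the cubic, it meets the cubic in one further point, and that point is rational over $K$.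

Which seven points, and which curve? After extending scalars, any vector supported on the four points \emph{off} some line $\ell$ is a zero of $T$, because every line meets $\ell$ and so every monomial vanishes. We want a curve that runs through seven conjugate zeros of this kind. Take $\tau\in M\setminus K$ and let
\[
X_t=(t-\tau)\,(t-\sigma^{-1}\tau)\,(t-\sigma^{-3}\tau)\in M[t].
\]
The three factors correspond to the three lines $\ell_0,\ell_{-1},\ell_{-3}$ through $p_0$, so at $t=\sigma^j\tau$ exactly the coordinates at the points of $\ell_j$ vanish. With $\sigma$ acting on coefficients, the conjugates of $\tau$ occurring in $X_t\,\sigma(X_t)\,\sigma^3(X_t)$ are $\sigma^j\tau$ with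
\[
j\in\{0,-1,-3\}+\{0,1,3\}:\qquad 0,0,0,\ 1,\,3,\,-1,\,2,\,-3,\,-2,
\]
that is, $0$ three times and every nonzero residue modulo $7$ once. Hence
\[
X_t\,\sigma(X_t)\,\sigma^3(X_t)=m(t)\,(t-\tau)^2,\qquad m(t)=\prod_{j}(t-\sigma^j\tau)\in K[t],
\]
and
\[
\operatorname{Tr}\bigl(a\,X_t\,\sigma(X_t)\,\sigma^3(X_t)\bigr)=m(t)\,r(t),\qquad r(t)=\operatorname{Tr}\bigl(a(t-\tau)^2\bigr).
\]
The known factor $m$ of degree $7$ has split off, and the remaining factor $r$ has degree at most $2$. If its $t^2$-coefficient $\operatorname{Tr}(a)$ vanishes, then $x=1$, the point of the curve at $t=\infty$, is a solution. A root $t_0\in K$ of $r$ gives the solution $x=X_{t_0}$.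

\begin{example}
Let $F=K=\mathbb F_2$, $M=\mathbb F_{128}$, $\sigma$ the Frobenius, acting on $V$ with $\sigma^3=\sigma+1$, and $\tau^7+\tau+1=0$. (The polynomial $t^7+t+1$ has no root in $\mathbb F_2$, is $1$ modulo $t^2+t+1$, where $t^3=1$, and is $t$ modulo each irreducible cubic, where $t^7=1$. So it is irreducible.) For $a=1$ we get $r(t)=7t^2-2\operatorname{Tr}(\tau)t+\operatorname{Tr}(\tau^2)=t^2$, since $\operatorname{Tr}(\tau^2)=\operatorname{Tr}(\tau)=0$. The root $t_0=0$ gives $x=\tau\,\sigma^{-1}(\tau)\,\sigma^{-3}(\tau)$. Indeed $x\,\sigma(x)\,\sigma^3(x)=N(\tau)\tau^2=\tau^2$ has trace $0$. By contrast, $x=1$ is not a solution, since $\operatorname{Tr}(1)=1$.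
\end{example}

It remains to treat an irreducible quadratic $r$, and to replace the cyclic group by any $\Gamma_K$ of order divisible by $7$.

\section{A zero of the cubic form}

\begin{proposition}\label{prop:key}
Let $K/F$ be a field extension with $7\mid|\Gamma_K|$. For every $a\in H'(K)$ there is $x\in H(K)$ with $T(x)=\sum_{\ell\in\Lambda}a(\ell)\prod_{p\in\ell}x(p)=0$.
\end{proposition}

\begin{proof}
\emph{Reduction to a nonzero zero.} By Cauchy's theorem $\Gamma_K$ contains an element of order $7$. It acts nontrivially on $P$, and also on $\Lambda$, because a point is determined by the lines through it. A nontrivial permutation of seven objects whose order divides $7$ is a $7$-cycle. So $\mathrm{Gal}_K$ is transitive on $P$ and on $\Lambda$.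

Let $M_P$ be the $K$-vector space of equivariant maps $P\to K_s$. By transitivity on $P$, a nonzero $x\in M_P$ has no zero values, so it lies in $H(K)$. Hence it suffices to find $0\ne x\in M_P$ with $T(x)=0$. The formula for $T$ makes sense for maps from $P$ to any commutative $K_s$-algebra, such as $K_s[t]$ with $\mathrm{Gal}_K$ acting on coefficients. Applying $g\in\mathrm{Gal}_K$ to $T(x)$ permutes its summands when $x$ is equivariant, so $T(x)\in K$ for $x\in M_P$, and $T(x)\in K[t]$ if $x:P\to K_s[t]$ is equivariant.

\emph{The curve.} Fix $\ell_0\in\Lambda$. By transitivity on $\Lambda$, the fixed field $K_1\subset K_s$ of the stabilizer of $\ell_0$ has degree $7$ over $K$. Pick $\tau_0\in K_1\setminus K$. As $7$ is prime, $K(\tau_0)=K_1$. Put $\tau(g\ell_0)=g\tau_0$ for $g\in\mathrm{Gal}_K$, which is well defined because the stabilizer of $\ell_0$ fixes $\tau_0$. The seven elements $\tau(\ell)$ are the distinct conjugates of $\tau_0$, each of degree $7$ over $K$. Let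
\[
m(t)=\prod_{\ell\in\Lambda}(t-\tau(\ell))\in K[t],\qquad X_t(p)=\prod_{\ell\ni p}(t-\tau(\ell))\in K_s[t].
\]
The map $p\mapsto X_t(p)$ is equivariant. In
\[
\prod_{p\in\ell}X_t(p)=\prod_{p\in\ell}\ \prod_{\ell'\ni p}(t-\tau(\ell'))
\]
the line $\ell'=\ell$ occurs three times, once for each of its points, and every other line $\ell'$ occurs exactly once, since it meets $\ell$ in exactly one point. So the product equals $m(t)(t-\tau(\ell))^2$, and
\[
T(X_t)=m(t)\,r(t),\qquad r(t)=\sum_{\ell\in\Lambda}a(\ell)(t-\tau(\ell))^2\in K[t].
\]
The polynomial $r$ has degree at most $2$, and its $t^2$-coefficient is $\sum_\ell a(\ell)$.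

If $\sum_\ell a(\ell)=0$, take $x=1$. From now on $\deg r=2$. If $r$ has a root $t_0\in K$, take $x=X_{t_0}\in M_P$. It satisfies $T(x)=m(t_0)r(t_0)=0$ and is nonzero because no $\tau(\ell)$ lies in $K$.

\emph{The line.} There remains the case where $r$ is irreducible over $K$. We want the line through the two residual points of the curve, or the tangent line if $r$ is inseparable. Division with remainder provides a parametrization without distinguishing these cases; possible degeneracies are dealt with below. Write
\[
X_t(p)=y(p)+z(p)\,t+r(t)h_p(t)\qquad\text{in }K_s[t].
\]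
Since $r\in K[t]$ and division with remainder is unique, $y$ and $z$ are equivariant, so $y,z\in M_P$. They are not both zero. Otherwise $r$ would divide $X_t(p)$, a product of factors $t-\tau(\ell)$, and some $\tau(\ell)$, which has degree $7$ over $K$, would be a root of the quadratic polynomial $r\in K[t]$.

Consider $c(t)=T(y+zt)\in K[t]$, the cubic form restricted to the line. It has degree at most $3$, and its $t^3$-coefficient is $T(z)$. Since $y(p)+z(p)t\equiv X_t(p)$ modulo $r$ for every $p$,
\[
c(t)\equiv T(X_t)=m(t)r(t)\equiv0\pmod{r}.
\]
So $r$ divides $c$ in $K_s[t]$, hence in $K[t]$, and $c(t)=r(t)(\alpha t+\beta)$ with $\alpha,\beta\in K$. The linear factor describes the third intersection point.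

(i) \emph{$\alpha=0$.} Then the $t^3$-coefficient $T(z)$ of $c$ vanishes. If $z\ne0$, take $x=z$. If $z=0$, then $y\ne0$ and $c=T(y)$ is a constant divisible by $r$. So $T(y)=0$, and we take $x=y$.

(ii) \emph{$\alpha\ne0$.} Put $t_0=-\beta/\alpha\in K$. Then $T(y+t_0z)=c(t_0)=0$, and we take $x=y+t_0z$. This is nonzero: if $y=-t_0z$, then $c(t)=T((t-t_0)z)=(t-t_0)^3T(z)$. But $c\ne0$ is divisible by $r$, which is irreducible of degree $2$, a contradiction.
\end{proof}

\begin{remark}
The divisibility $7\mid|\Gamma_K|$ was used twice: it makes nonzero elements of $M_P$ invertible, and it supplies elements $\tau(\ell)$ of degree $7$. The statement fails without it. If $F=K=\mathbb F_2$ and $\mathrm{Gal}_K$ acts trivially on $V$, then $H(K)=\{1\}$, and for $a=1$ we have $T(1)=7=1\ne0$.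
\end{remark}

\section{The upper bound $\operatorname{ed}(G^r)\le5r$}

Assume $7\mid|\Gamma|$. Let $K/F$ be a field extension and $\xi\in H^1(K,G)$. We find $K_0$ with $F\subset K_0\subset K$ and $\operatorname{trdeg}_FK_0\le5$ to which $\xi$ descends.

\subsection*{Extensions with $7\mid|\Gamma_K|$}

By Lemma~\ref{lem:theta} there is $a\in H'(K)$ with $\theta_K(a)=\xi$. Take $x$ as in Proposition~\ref{prop:key} and put $b=a\,\varphi^*(x)$. Then $\theta_K(b)=\xi$ and $\sum_\ell b(\ell)=T(x)=0$.

Let $E$ be the \'etale $F$-algebra of equivariant maps $\Lambda\to F_s$, of dimension $7$. Then $H'(K')=(E\otimes_FK')^\times$ for every $K'/F$, and $\sum_\ell$ is the trace of $E\otimes_FK'$ over $K'$. As $E$ is \'etale, its trace map is not zero, so $E_0=\ker(\operatorname{Tr}_{E/F})$ has dimension $6$ over $F$. Let $e_1,\dots,e_6$ be a basis of it. As $b\in E_0\otimes_FK$,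
\[
b=\sum_{i=1}^6b_ie_i,\qquad b_i\in K,\quad\text{with some }b_j\ne0 .
\]
Put $b'=b_j^{-1}b$. Constants are killed by $\theta_K$, so $\theta_K(b')=\xi$. Let $K_0=F(b_i/b_j:i\ne j)$, generated by five elements. Then $b'\in E\otimes_FK_0$. It is invertible there, because a non-unit of a finite-dimensional commutative algebra is a zero divisor or zero, and would remain so in $E\otimes_FK$, where $b'$ is invertible. Thus $b'\in H'(K_0)$, and by naturality $\theta_{K_0}(b')\in H^1(K_0,G)$ maps to $\xi$. Here $\operatorname{trdeg}_FK_0\le5$.

\subsection*{Extensions with $7\nmid|\Gamma_K|$}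

Put $F_1=L\cap K$ inside $K_s$, a finite extension of $F$. By Galois theory $\Gamma_K=\mathrm{Gal}(LK/K)=\mathrm{Gal}(L/F_1)$, so $\Gamma_K$ is the image of $\mathrm{Gal}_{F_1}$ in $GL(V)$. Proposition~\ref{prop:v}(b), applied over $F_1$, gives $v(G_{F_1})\le5$. By Lemma~\ref{lem:upper}, also applied over $F_1$, $\xi$ descends to some $K_0$ with $F_1\subset K_0\subset K$ and $\operatorname{trdeg}_FK_0=\operatorname{trdeg}_{F_1}K_0\le5$.

\medskip

Hence $\operatorname{ed}(G)\le5$. For $r\ge1$ we have $H^1(K,G^r)=H^1(K,G)^r$, and the compositum in $K$ of fields of definition of the $r$ components, each of transcendence degree at most $5$, has transcendence degree at most $5r$. So $\operatorname{ed}(G^r)\le5r$.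

\section{The lower bound and the end of the proof}

\begin{proposition}\label{prop:lower}
Let $G'$ be a form of $\mu_2^n$ over $F$, that is, $\widehat{G'}\cong\mathbb F_2^n$ as an abelian group. Then $\operatorname{ed}(G')\ge n$.
\end{proposition}

\begin{proof}
Let $L'/F$ be a finite Galois extension such that $\mathrm{Gal}_{L'}$ acts trivially on $\widehat{G'}$, and fix an isomorphism $G'_{L'}\cong\mu_2^n$. By Kummer theory, valid in every characteristic for fppf torsors, $H^1(K',G')=(K'^\times/K'^{\times2})^n$ naturally in $K'\supset L'$. Let $K=L'((t_1))\cdots((t_n))$, with its valuation $\nu$ with value group $\mathbb Z^n$ (lexicographic order), trivial on $L'$, for which $\nu(t_1),\dots,\nu(t_n)$ is a basis of $\mathbb Z^n$. Let $\xi\in H^1(K,G')$ be the class of $(t_1,\dots,t_n)$.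

Suppose $\xi$ descends to $K_0$ with $F\subset K_0\subset K$. Replacing $K_0$ by $L'K_0\subset K$ does not change its transcendence degree over $F$, so we may assume $L'\subset K_0$. Then there are $u_i\in K_0^\times$ with $u_i\in t_iK^{\times2}$, whence $\nu(u_i)\equiv\nu(t_i)$ modulo $2\mathbb Z^n$. The determinant of $\nu(u_1),\dots,\nu(u_n)$ is therefore odd, and these vectors are linearly independent over $\mathbb Z$. Then $u_1,\dots,u_n$ are algebraically independent over $L'$: distinct monomials in the $u_i$, with nonzero coefficients in $L'$, have distinct values, so no nontrivial sum of them vanishes. (This is the case of Abhyankar's inequality that we need.) Hence $\operatorname{trdeg}_FK_0=\operatorname{trdeg}_{L'}K_0\ge n$.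
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The equality $v(G^r)=6r$ is Proposition~\ref{prop:v}(a), the bound $\operatorname{ed}(G^r)\le5r$ was proved in the preceding section, and $\operatorname{ed}(G^r)\ge3r$ is Proposition~\ref{prop:lower} for the form $G^r$ of $\mu_2^{3r}$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{survey} \emph{Essential Dimension: A Survey}, \url{https://typeset.io/pdf/essential-dimension-a-survey-4cj65qp7es.pdf}.
\end{thebibliography}

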